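# Malcev presentations in products of virtually free and virtually nilpotent groups

## The theorem and what it says

**Theorem 1.** If $F$ is a virtually free group and $N$ is a virtually nilpotent group, then $F\times N$ is Malcev coherent.

Let us unpack this. A group is *virtually* $\mathcal P$ if it has a subgroup of finite index with property $\mathcal P$. Neither factor is assumed finitely generated. "F.g." and "f.p." will mean finitely generated and finitely presented.

**Definition (Malcev presentation).** A semigroup is *group-embeddable* if it embeds into a group. Let $A$ be an alphabet, $A^+$ the free semigroup on $A$, and $R\subseteq A^+\times A^+$. Let $R^M$ be the smallest congruence on $A^+$ that contains $R$ and has group-embeddable quotient $A^+/R^M$. If $S$ is a group-embeddable semigroup generated by $A$, then $\langle A\mid R\rangle$ is a *Malcev presentation* for $S$ if $S\cong A^+/R^M$ via the natural map. It is *finite* if $A$ and $R$ are both finite.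

The congruence $R^M$ exists: it is the intersection of all congruences $\sigma\supseteq R$ with $A^+/\sigma$ group-embeddable. There is at least one such $\sigma$ (the one with a single class), and the quotient by the intersection embeds in the product of the groups that contain the quotients $A^+/\sigma$.

**Definition (Malcev coherence).** A group-embeddable semigroup, in particular a group, is *Malcev coherent* if every f.g. subsemigroup of it admits a finite Malcev presentation.

So we take finitely many elements of $F\times N$, multiply them without taking inverses, and ask whether all equalities between products follow from finitely many of them, when we may use every consequence that is forced by living in some group.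

*Example 1.* Let $S\le F(p,q)\times\langle t\rangle$, with $F(p,q)$ free and $\langle t\rangle$ infinite cyclic, be generated by $a=p$, $b=pt$, $c=q$. The value of a word in $a,b,c$ consists of its image in $\{p,q\}^*$ (replace $a,b$ by $p$ and $c$ by $q$) and the number of letters $b$. Hence $ac^nb=bc^na$ for every $n\ge 0$.

As an ordinary semigroup presentation, no finite set $R$ of relations on the generators $a,b,c$ suffices. Take $n$ at least the length of every word in $R$. A word of $R$ that occurs in $ac^nb$ is a proper factor of it, so it is $c^i$, $ac^i$ or $c^ib$, and it is the only word with its value. So no relation of $R$ changes $ac^nb$, although $bc^na$ has the same value.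

But $\langle a,b,c\mid ab=ba,\ acb=bca\rangle$ is a finite Malcev presentation for $S$. Indeed, in any group in which the two relations hold, put $t=a^{-1}b$. From $ab=ba$ we get $a\,a\,t=a\,t\,a$, so $at=ta$. From $acb=bca$ we get $a\,c\,a\,t=a\,t\,c\,a$, so $cat=tca$; since $at=ta$ this reads $cta=tca$, so $ct=tc$. So $t$ commutes with $a$ and $c$, and two words with the same image in $\{p,q\}^*$ and the same number of $b=at$ are equal in this group. Thus every relation of $S$ lies in $R^M$, and $R^M$ contains nothing else because $S$ itself is group-embeddable.

Theorem 1 answers a question posed in "Presentations For Subsemigroups Of Groups" (https://core.ac.uk/download/161930937.pdf): is every direct product of a [virtually] free group and a [virtually] nilpotent group Malcev coherent? The bracketed words are optional, so there are four versions. Since free groups are virtually free and nilpotent groups are virtually nilpotent, Theorem 1 says yes to all four.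

It will come from a statement about extensions. We write $[a,b]=aba^{-1}b^{-1}$. For normal subgroups, $[M,{}_0H]=M$ and $[M,{}_{i+1}H]=[[M,{}_iH],H]$.

**Theorem 2.** Let $\Gamma$ be a group, $\Gamma_0\trianglelefteq\Gamma$ of finite index, and $M\trianglelefteq\Gamma$ with $M\le\Gamma_0$ and $[M,{}_c\Gamma_0]=1$ for some $c$. Let $S$ be a f.g. subsemigroup of $\Gamma$ and $T$ its image in $\Gamma/M$. If $T$ has a finite Malcev presentation, so does $S$. Hence if $\Gamma/M$ is Malcev coherent, so is $\Gamma$.

Two further theorems will be proved once the tools are there. Theorem 3 describes the kernel that drives the proof and gives a converse to Theorem 2. Theorem 4 shows that, for a large class of groups $N$, virtual nilpotency of the f.g. subgroups of $N$ is exactly the right condition.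

## Universal groups: turning the question into finite presentability

The purpose of this section is to replace $R^M$, which is hard to compute with, by an honest group.

**Definition (universal group).** Let $S=A^+/\sigma$ be group-embeddable. Its *universal group* is $U(S)=\mathrm{gp}\langle A\mid\sigma\rangle$, the group with generators $A$ and relations $u=v$ for all $(u,v)\in\sigma$.

Every homomorphism from $S$ to a group $H$ extends uniquely to $U(S)\to H$. So $U(S)$ depends only on $S$, not on $A$. Since some homomorphism from $S$ to a group is injective and factors through $S\to U(S)$, the map $S\to U(S)$ is injective, and we regard $S\subseteq U(S)$. In Example 1, $U(S)\cong F(a,c)\times\langle t\rangle$.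

*Example 2.* $U(S)$ can be much larger than the group that $S$ generates where we found it. Let $\lambda\ge2$ be real, and let $h\colon t\mapsto\lambda t$ and $k\colon t\mapsto\lambda t+1$, two bijections of $\mathbb R$. A composite $w=w_1\cdots w_n$ with $w_i(t)=\lambda t+\varepsilon_i$, $\varepsilon_i\in\{0,1\}$, is
$$w(t)=\lambda^nt+\sum_{i=1}^n\varepsilon_i\lambda^{i-1}.$$
The slope determines $n$. If two digit strings of length $n$ differ, let $m$ be the largest place where they do. The two sums then differ by at least $\lambda^{m-1}-\sum_{i<m}\lambda^{i-1}=\lambda^{m-1}-\frac{\lambda^{m-1}-1}{\lambda-1}\ge 1$, as $\lambda-1\ge1$. So $h$ and $k$ generate a free semigroup $S$ of rank $2$, and $U(S)$ is the free group on $h,k$. But the group that $h,k$ generate among the affine maps is solvable, since affine maps with slope $1$ commute with each other and the slopes form an abelian group.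

We need some textbook facts.

1. If a group is f.p., then in any presentation of it with finitely many generators, finitely many of the given relations already suffice.
2. If $G$ is f.g. and $G/K$ is f.p., then $K$ is the normal closure in $G$ of a finite set. (Apply fact 1 to a presentation of $G/K$ on the finite generating set of $G$.)
3. If $K\trianglelefteq G$ and both $K$ and $G/K$ are f.p., then $G$ is f.p. Hence polycyclic groups are f.p.
4. A subgroup of finite index in a f.g. group is f.g. A subgroup of a f.g. nilpotent group is f.g.
5. A nonempty subsemigroup of a finite group is a subgroup.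
6. Let $Z_i(H)$ be the upper central series of $H$, with $Z_0(H)=1$. For $M\trianglelefteq H$ we have $M\le Z_c(H)$ iff $[M,{}_cH]=1$, because $M\le Z_{i+1}(H)$ iff $[M,H]\le Z_i(H)$.

**Lemma 1.** Let $S=A^+/\sigma$ be group-embeddable with $A$ finite. Then $S$ has a finite Malcev presentation $\langle A\mid R\rangle$ iff $U(S)$ is f.p. So the property does not depend on the choice of the finite generating set $A$.

*Proof.* Suppose $U(S)=\mathrm{gp}\langle A\mid\sigma\rangle$ is f.p. By fact 1 there is a finite $R\subseteq\sigma$ with $U(S)=\mathrm{gp}\langle A\mid R\rangle$. Since $A^+/\sigma$ is group-embeddable and $R\subseteq \sigma$, we have $R^M\subseteq\sigma$. For the reverse inclusion embed $A^+/R^M$ in a group $H$. The relations $R$ hold in $H$, so the map $A\to H$ extends to a homomorphism $\mathrm{gp}\langle A\mid R\rangle=U(S)\to H$. So if $(u,v)\in\sigma$, then $u=v$ in $U(S)$, hence in $H$, that is, $(u,v)\in R^M$. Thus $R^M=\sigma$.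

Now let $R$ be finite with $R^M=\sigma$. The kernel of $A^+\to\mathrm{gp}\langle A\mid R\rangle$ is a congruence that contains $R$ and has group-embeddable quotient, so it contains $R^M=\sigma$. So all relations in $\sigma$ hold in $\mathrm{gp}\langle A\mid R\rangle$. As $R\subseteq\sigma$, we get $\mathrm{gp}\langle A\mid R\rangle=\mathrm{gp}\langle A\mid\sigma\rangle=U(S)$. $\square$

## Virtually free groups: a grammar is a finite presentation

Here we settle the case where $N$ is trivial, which is the starting point for Theorem 1. The result is due to Cain–Robertson–Ruškuc, *Math. Proc. Camb. Phil. Soc.* 141 (2006); here is a short proof.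

Recall that a context-free grammar has terminal letters, nonterminals, a start symbol, and finitely many productions $X\to\gamma$, where $X$ is a nonterminal and $\gamma$ is a word in terminals and nonterminals. The language generated consists of the terminal words derivable from the start symbol. The intersection of a context-free language with a regular language is context-free. The theorem of Muller–Schupp (*J. Comput. Syst. Sci.* 26 (1983)) gives that the word problem of a f.g. virtually free group, i.e. the set of all words in generators and inverses that represent $1$, is context-free.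

**Lemma 2.** If $T$ is a f.g. subsemigroup of a virtually free group, then $U(T)$ is f.p.

*Proof.* Let the finite set $A$ generate $T$. The group generated by $T$ is a f.g. subgroup of a virtually free group, so it is virtually free, and its word problem $W\subseteq(A\cup A^{-1})^*$ is context-free. As $A^+(A^{-1})^+$ is regular,
$$L=W\cap A^+(A^{-1})^+=\{uv^{-1}:u,v\in A^+,\ u=v\text{ in }T\}$$
is context-free, and $U(T)=\mathrm{gp}\langle A\mid w=1\ (w\in L)\rangle$.

Take a grammar for $L$ with start symbol $\Sigma$. As $L\ne\emptyset$, we may discard useless symbols, so that every nonterminal is reachable from $\Sigma$ and derives some terminal word. Let $L_X$ be the set of terminal words derivable from $X$, so that $L_\Sigma=L$. Fix $w_X\in L_X$ for each $X$. For a production $X\to\gamma$ let $\hat\gamma$ be $\gamma$ with each nonterminal $Y$ replaced by $w_Y$. I claim that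
$$U(T)=\mathrm{gp}\langle A\mid w_\Sigma=1;\ w_X=\hat\gamma\text{ for all productions }X\to\gamma\rangle,$$
which is a finite presentation.

These relations hold in $U(T)$. First, $w_\Sigma\in L$. Next, since $X$ is reachable and all symbols are productive, there are terminal words $\alpha,\beta$ with $\Sigma\Rightarrow^*\alpha X\beta$. Both $w_X$ and $\hat\gamma$ lie in $L_X$, so $\alpha w_X\beta$ and $\alpha\hat\gamma\beta$ lie in $L$ and are trivial in $U(T)$. Hence $w_X=\hat\gamma$ in $U(T)$.

Conversely, the finite relations imply $w=w_X$ for every $w\in L_X$, by induction on the height of a derivation tree of $w$. Let $X\to\gamma$ be the production at the root. Then $w$ arises from $\gamma$ by replacing each nonterminal $Y$ by a word of $L_Y$ with a tree of smaller height, and that word equals $w_Y$ by induction. So $w=\hat\gamma=w_X$. In particular every $w\in L$ satisfies $w=w_\Sigma=1$. $\square$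

*Example 3.* Let $T=\{1,2,3,\dots\}\subset\mathbb Z$ and $A=\{a\}$ with $a\mapsto1$. Then $L=\{a^na^{-n}:n\ge1\}$, with grammar $\Sigma\to a\Sigma a^{-1}$, $\Sigma\to aa^{-1}$. With $w_\Sigma=aa^{-1}$ the relations of the proof are all trivial in the free group, and $U(T)=\mathbb Z$.

## Two approaches, and where they stop

*Factor by factor.* Let $S\le F\times N$ be f.g. Two words are equal in $S$ iff they are equal in both projections. One could hope to combine finite Malcev presentations of the projections. But the relations of $S$ form the *intersection* of two congruences, and finite sets that define the two congruences do not produce a finite set that defines the intersection. The hope is in fact false as a principle. The last section contains a f.g. subsemigroup of a product of two free groups that has no finite Malcev presentation, although both projections have one by Lemmas 1 and 2. So nilpotency of $N$ has to enter in an essential way.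

*Divide out $N$.* Say $N$ is nilpotent, $\Gamma=F\times N$, $M=1\times N$. Let $T$ be the image of $S$ in $\Gamma/M\cong F$. Let $G=U(S)$ and let $K$ be the kernel of the natural map $G\to U(T)$. By Lemma 2, $U(T)=G/K$ is f.p. If $K$ is f.p., then $G$ is f.p. by fact 3 and we are done by Lemma 1. The map $G\to\Gamma$ sends $K$ into $M$, and $M$ is nilpotent.

Here the argument stops. $G\to\Gamma$ need not be injective, and we know nothing about the part of $K$ that dies in $\Gamma$. Fact 2 gives only a finite set whose *normal* closure is $K$. In general $K$ can be wild even when $M$ is abelian. Take Example 2 with $\lambda=2$, let $\Gamma$ be the group generated by $h,k$, and let $M$ be its subgroup of translations, which is abelian and normal. The slope identifies $\Gamma/M$ with $\mathbb Z$ and $T$ with $\{1,2,\dots\}$, so $U(T)=\mathbb Z$, and $K$ is the kernel of the map from the free group on $h,k$ to $\mathbb Z$ with $h,k\mapsto1$. It contains $hk^{-1}$ and $h\cdot hk^{-1}\cdot h^{-1}$. Their products in the two orders are the reduced words $hk^{-1}hhk^{-1}h^{-1}$ and $hhk^{-1}k^{-1}$, which differ. So $K$ is not abelian and does not embed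 in $M$.

In this example $M$ is abelian but not centralized by $\Gamma$. We need a way to carry centrality from $\Gamma$ up to $G$. The only bridge between the two is $S$: an equality between *positive* words that holds in $\Gamma$ holds in $S$, and hence in $G$.

## Central $M$: the identity $xzy=yzx$

Suppose first that $M$ is central in $\Gamma$. Let $x,y\in S$ have the same image in $T$, so that $x=dy$ in $\Gamma$ with $d\in M$. For every $z\in S^1=S\cup\{1\}$ (formed inside the ambient group), centrality of $d$ gives
$$xzy=d\,yzy=yz\,d\,y=yzx\quad\text{in }\Gamma. \tag{1}$$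
Both ends of (1) are elements of $S$. So $xzy=yzx$ holds in $S$, and therefore in $G=U(S)$. In the group $G$ multiply by $y^{-1}$ on the left and on the right:
$$y^{-1}x\,z=z\,xy^{-1}\quad\text{for all }z\in S^1. \tag{2}$$
For $z=1$ this says $y^{-1}x=xy^{-1}$. Then (2) says that $xy^{-1}$ commutes with every $z\in S$. As $S$ generates $G$, the element $xy^{-1}$ is central in $G$.

The kernel $K$ is the normal closure of these elements $xy^{-1}$, so $K$ is central in $G$. By fact 2 it is the normal closure of a finite set, and in a central subgroup that means it is *generated* by this finite set. So $K$ is a f.g. abelian group, hence f.p., and $G$ is f.p. This proves Theorem 1 for $N$ abelian and $F$ virtually free. In Example 1, (1) for $(x,y)=(a,b)$ and $z=1,c$ gives the two relations found there.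

If $N$ has class $2$, then $d$ is not central and (1) fails. But look at how it fails:
$$xzy\,(yzx)^{-1}=[d,yz].$$
This is an element of $[M,\Gamma]$, one step deeper in the central series. So $(xzy,yzx)$ is a new pair to which (1) can be applied, and the resulting positive words agree in $\Gamma$ if $[[M,\Gamma],\Gamma]=1$. Iterating gives Malcev's words, used below.

If $N$ is only virtually nilpotent, there is a further difficulty. Let $N=\langle\rho,\tau\mid\tau^2=1,\ \tau\rho\tau^{-1}=\rho^{-1}\rangle$ be infinite dihedral and $M=\langle\rho\rangle$. Then $[\rho^k,\tau]=\rho^{2k}$, so $[M,{}_iN]=\langle\rho^{2^i}\rangle$ is never trivial. Yet $M$ is abelian, so $[M,M]=1$. So $z$ may only be taken from a finite-index subgroup $\Gamma_0$, and we must check that the available $z$ still generate a subgroup of finite index in $G$.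

## Malcev's words and the upper central series

*Setup.* Let $\Gamma,\Gamma_0,M,c,S,T$ be as in Theorem 2, with $S$ generated by the finite set $A$. Let $G=U(S)$ and
$$P=\{(x,y)\in S\times S:\ xy^{-1}\in M\text{ in }\Gamma\}.$$
So $(x,y)\in P$ iff $x,y$ have the same image in $T$. Hence $P$ is a subsemigroup of $S\times S$ that contains the diagonal. Both $U(S)$ and $U(T)$ are presented on $A$, by all positive relations of $S$ and of $T$ respectively, and every relation of $S$ is one of $T$. So $G\to U(T)$ is onto, and its kernel is
$$K=\text{normal closure in }G\text{ of }E:=\{xy^{-1}\in G:(x,y)\in P\}.$$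
The inclusion $S\subseteq\Gamma$ extends to $G\to\Gamma$. By fact 5 the image of $S$ in the finite group $\Gamma/\Gamma_0$ is a subgroup. In particular $S_0:=S\cap\Gamma_0$ is nonempty. Let $G_1=\ker(G\to\Gamma\to\Gamma/\Gamma_0)$, a normal subgroup of finite index in $G$. An element of $S$ lies in $G_1$ iff it lies in $S_0$. Also $K\le G_1$, because the elements of $E$ map into $M\le\Gamma_0$.

**Lemma 3.** $S_0$ generates $G_1$.

*Proof.* Let $D=\langle S_0\rangle\le G_1$. First, if $s,t\in S$ are congruent mod $\Gamma_0$, then $st^{-1}\in D$. Indeed, since $S$ maps onto a subgroup of $\Gamma/\Gamma_0$, there is $r\in S$ with $sr\in\Gamma_0$; then $tr\in\Gamma_0$ too, and $st^{-1}=(sr)(tr)^{-1}\in D$.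

Next, $DS=G$. The nonempty set $DS$ is closed under right multiplication by $S$. It is also closed under right multiplication by $S^{-1}$: given $d\in D$ and $s,t\in S$, choose $s'\in S$ with $s't\equiv s$ mod $\Gamma_0$. By the first part $s\in Ds't$, so $dst^{-1}\in Ds'$. As $S$ generates $G$, this gives $DS=G$.

Finally let $g\in G_1$ and write $g=ds$ with $d\in D$, $s\in S$. Then $s\in G_1$, so $s\in S_0$ and $g\in D$. $\square$

**Lemma 4.** Every $e\in E$ can be written $e=xy^{-1}$ with $(x,y)\in P$ and $x,y\in S_0$.

*Proof.* Let $e=x'y'^{-1}$ with $(x',y')\in P$. As $M\le\Gamma_0$, the elements $x',y'$ agree mod $\Gamma_0$. Choose $s\in S$ with $x's\in\Gamma_0$. Then $y's\in\Gamma_0$, $(x's,y's)\in P$, and $e=(x's)(y's)^{-1}$. $\square$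

**Proposition 5.** $K\le Z_c(G_1)$.

*Proof.* Let $(x,y)\in P$ with $x,y\in S_0$. For $z_0,z_1,\dots\in S_0^1=S_0\cup\{1\}$ define Malcev's words
$$x_0=x,\quad y_0=y,\quad x_{i+1}=x_iz_iy_i,\quad y_{i+1}=y_iz_ix_i. \tag{3}$$
All $x_i,y_i$ lie in $S_0$. For instance $x_2=xz_0y\,z_1\,yz_0x$ and $y_2=yz_0x\,z_1\,xz_0y$.

**Step 1: descend in $\Gamma$.** The aim is to show $x_c=y_c$. Put $d_i=x_iy_i^{-1}\in\Gamma$, so $d_0\in M$. From $x_i=d_iy_i$,
$$d_{i+1}=d_iy_iz_iy_i\,(y_iz_id_iy_i)^{-1}=d_i(y_iz_i)d_i^{-1}(y_iz_i)^{-1}=[d_i,y_iz_i],$$
and $y_iz_i\in\Gamma_0$. By induction $d_i\in[M,{}_i\Gamma_0]$. So $d_c=1$, and $x_c=y_c$ in $S$, hence in $G$, for all choices of $z_0,\dots,z_{c-1}\in S_0^1$.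

**Step 2: climb in $G$.** The aim is to peel off the letters $z_i$ again, the last one first. I claim, by induction on $j$, that
$$x_{c-j}\,y_{c-j}^{-1}\in Z_j(G_1)\quad\text{for all choices of }z_0,\dots,z_{c-j-1}\in S_0^1.$$
The case $j=0$ is Step 1. Suppose the claim holds for some $j<c$. Fix $z_0,\dots,z_{c-j-2}$ and put $p=x_{c-j-1}$, $q=y_{c-j-1}$. The claim for $j$, with $z_{c-j-1}=z$ arbitrary in $S_0^1$, says that $pzq=qzp$ in $G_1/Z_j(G_1)$, i.e.
$$q^{-1}p\,z=z\,pq^{-1}\quad\text{in }G_1/Z_j(G_1).$$
Taking $z=1$ gives $q^{-1}p=pq^{-1}$ there. So $pq^{-1}$ commutes with every $z\in S_0$ modulo $Z_j(G_1)$. Since $S_0$ generates $G_1$ (Lemma 3), $pq^{-1}$ is central modulo $Z_j(G_1)$, so $pq^{-1}\in Z_{j+1}(G_1)$. This is the claim for $j+1$.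

**Step 3: pass from pairs to $K$.** For $j=c$ we get $xy^{-1}\in Z_c(G_1)$. By Lemma 4, $E\subseteq Z_c(G_1)$. As $Z_c(G_1)$ is characteristic in $G_1\trianglelefteq G$, it is normal in $G$. So it contains the normal closure $K$ of $E$. $\square$

## Finite generation of $K$, and Theorems 2 and 1

Let $K_i=[K,{}_iG_1]$. Since $K$ and $G_1$ are normal in $G$, each $K_i$ is normal in $G$, and $K=K_0\ge K_1\ge\cdots$. By Proposition 5 and fact 6, $K_c=1$. By definition $[K_i,G_1]=K_{i+1}$, so $K_i/K_{i+1}$ is central in $G_1/K_{i+1}$; in particular it is abelian. Recall
$$[kk',g]=k[k',g]k^{-1}\,[k,g],\qquad [k,gh]=[k,g]\;g[k,h]g^{-1}. \tag{4}$$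
For $i\ge1$, $k,k'\in K_{i-1}$ and $g,h\in G_1$, the commutators in (4) lie in $K_i$, which is central modulo $K_{i+1}$, so the conjugations disappear modulo $K_{i+1}$. Hence, for $i\ge1$:

(5) the map $(k,g)\mapsto[k,g]K_{i+1}$ from $K_{i-1}\times G_1$ to $K_i/K_{i+1}$ is a homomorphism in each variable. It is trivial for $k\in K_i$, so it depends only on $kK_i$ and $g$. Its values generate $K_i/K_{i+1}$.

*Proof of Theorem 2.*

**Step 1: $K$ is finitely normally generated in $G_1$.** By Lemma 1, $U(T)=G/K$ is f.p. As $G$ is f.g., fact 2 gives a finite set $Y$ whose normal closure in $G$ is $K$. Let $t_1,\dots,t_r$ be representatives with $G=\bigcup_jG_1t_j$. A conjugate of $y\in Y$ by $g=g_1t_j$ is the conjugate by $g_1\in G_1$ of $t_jyt_j^{-1}$. So $K$ is the normal closure in $G_1$ of the finite set of all $t_jyt_j^{-1}$.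

**Step 2: all quotients $K_i/K_{i+1}$ are f.g.** Since $K/K_1$ is central in $G_1/K_1$, the finite set of Step 1 generates $K$ modulo $K_1$ as a group. So $K_0/K_1$ is f.g. abelian. The group $G_1$ is f.g., as it has finite index in $G$. If $K_{i-1}/K_i$ is f.g., then by (5) the finitely many values $[k,g]$, with $k$ running over generators of $K_{i-1}$ modulo $K_i$ and $g$ over generators of $G_1$, generate $K_i/K_{i+1}$. By induction all $K_i/K_{i+1}$ are f.g. abelian.

**Step 3: conclusion.** As $K_c=1$, the group $K$ is polycyclic, hence f.p. Both $K$ and $G/K=U(T)$ are f.p., so $G=U(S)$ is f.p. by fact 3, and $S$ has a finite Malcev presentation by Lemma 1. If $\Gamma/M$ is Malcev coherent and $S$ is any f.g. subsemigroup of $\Gamma$, its image $T$ is a f.g. subsemigroup of $\Gamma/M$, so $T$, and hence $S$, has a finite Malcev presentation. $\square$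

*Proof of Theorem 1.* Let $N_0\trianglelefteq N$ be nilpotent of finite index, of class $c$; it is obtained as the normal core of a nilpotent subgroup of finite index. Put
$$\Gamma=F\times N,\qquad \Gamma_0=F\times N_0,\qquad M=1\times N_0 .$$
Then $M\trianglelefteq\Gamma$, $M\le\Gamma_0\trianglelefteq\Gamma$, and $|\Gamma:\Gamma_0|=|N:N_0|<\infty$. Since $F$ commutes with $M$, we have $[M,{}_c\Gamma_0]=1\times[N_0,{}_cN_0]=1$. The quotient $\Gamma/M\cong F\times(N/N_0)$ is virtually free, because a free subgroup of finite index in $F$ has finite index in it. So $\Gamma/M$ is Malcev coherent by Lemmas 1 and 2, and Theorem 2 applies. $\square$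

## The kernel consists of quotients $xy^{-1}$

We were stuck because $K$ might not embed in $M$. In fact, under the hypotheses of Theorem 2, it does.

**Theorem 3.** In the situation of Theorem 2, the kernel $K$ of $U(S)\to U(T)$ equals $\{xy^{-1}:x,y\in S,\ xy^{-1}\in M\text{ in }\Gamma\}$. The natural map $U(S)\to U(T)\times\Gamma$ is injective, so $K$ embeds in $M$. If $M$ is f.g., then $S$ has a finite Malcev presentation iff $T$ does, and $\Gamma$ is Malcev coherent iff $\Gamma/M$ is.

The first assertion is $K=E$. A priori, elements of $K$ are products of *conjugates* of elements of $E$. The point is that $E$ is almost closed under multiplication, up to a conjugation that becomes invisible in a central quotient.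

*Proof.* We may assume $c\ge1$. As $P$ is symmetric and contains the diagonal, $E=E^{-1}\ni1$.

**Step 1: a multiplication rule in $E$.** Let $e=xy^{-1}$ with $(x,y)\in P$ and $x,y\in S_0$. Let $e'=x'y'^{-1}$ with $(x',y')\in P$. For $s\in S_0^1$ we have $(xsx',ysy')\in P$, and
$$e\cdot(ys)\,e'\,(ys)^{-1}=xs\,x'y'^{-1}s^{-1}y^{-1}=(xsx')(ysy')^{-1}\in E. \tag{6}$$
Here $ys\in G_1$. By Lemma 4 every $e\in E$ is available on the left of (6).

We now show by induction on $i$ that $EK_i=K$ for $1\le i\le c$.

**Step 2: $EK_1=K$.** Since $K/K_1$ is central in $G_1/K_1$, (6) gives $ee'\in EK_1$. With $1\in E=E^{-1}$ this shows that $EK_1/K_1$ is a subgroup. It remains to see that it contains all conjugates of elements of $E$. Let $e=xy^{-1}\in E$ with $(x,y)\in P$, and let $g\in G$. As $S$ maps onto the image of $G$ in $\Gamma/\Gamma_0$, we can write $g=sg_1$ with $s\in S$, $g_1\in G_1$. Then $g_1eg_1^{-1}\in eK_1$, and, as $K_1$ is normal in $G$, $geg^{-1}\in ses^{-1}K_1$. Moreover $ses^{-1}=(sx)(sy)^{-1}\in E$. So all conjugates of elements of $E$ lie in $EK_1$. They generate $K$, hence $K=EK_1$.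

**Step 3: from $i$ to $i+1$, first inside $K_i$.** Let $1\le i<c$ and $EK_i=K$. Let $W=K_i\cap EK_{i+1}$. The aim is to show $W=K_i$.

$W$ is a subgroup of $K_i$ that contains $K_{i+1}$. Indeed, since $K_{i+1}\le K_i$, we have $W=(E\cap K_i)K_{i+1}$. If $e,e'\in E\cap K_i$ and $e=xy^{-1}$ as in Lemma 4, then (6) with $s=1$ gives $e\,ye'y^{-1}\in E\cap K_i$. This is congruent to $ee'$ mod $K_{i+1}$, because $y\in G_1$ and $K_i/K_{i+1}$ is central in $G_1/K_{i+1}$. Inverses are clear from $E=E^{-1}$.

By (5) and Lemma 3, $K_i$ is generated modulo $K_{i+1}$ by the elements $[m,s]$ with $m\in K_{i-1}$, $s\in S_0$. So it suffices to show $[m,s]\in W$. By the induction hypothesis $m\in eK_i$ for some $e\in E$. Then $e\in K_{i-1}$, and $[m,s]\equiv[e,s]$ mod $K_{i+1}$ by (5). Write $e=xy^{-1}$ with $(x,y)\in P$ and $x,y\in S_0$. Applying (6) with $e'=e^{-1}\in E$ gives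
$$[e,ys]=e\,(ys)\,e^{-1}(ys)^{-1}\in E,$$
and $[e,ys]\in K_i$ because $e\in K_{i-1}$. So $[e,ys]\in W$. With $s=1$ we get $[e,y]\in W$. Since $[e,ys]\equiv[e,y][e,s]$ mod $K_{i+1}$ by (5), we conclude $[e,s]\in W$. So $W=K_i$.

**Step 4: from $i$ to $i+1$, on all of $K$.** Let $k\in K=EK_i$. Write $k=ek_i$ with $e=xy^{-1}$, $(x,y)\in P$, $x,y\in S_0$ and $k_i\in K_i=W$. Then $k_i\in e'K_{i+1}$ with $e'\in E\cap K_i$. As $e'$ is central modulo $K_{i+1}$,
$$k\in ee'K_{i+1}=e\,ye'y^{-1}K_{i+1}\subseteq EK_{i+1}$$
by (6) with $s=1$. So $EK_{i+1}=K$, and the induction is complete.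

**Step 5: the embedding.** For $i=c$ we get $K=EK_c=E$, the first assertion. An element of the kernel of $U(S)\to U(T)\times\Gamma$ lies in $K$, so it is $xy^{-1}$ with $x,y\in S$. It maps to $1$ in $\Gamma$, so $x=y$ in $S$, and the element is $1$. Hence $U(S)\to U(T)\times\Gamma$ is injective. On $K$ the first coordinate is trivial, so $K\to\Gamma$ is injective, with image in $M$.

**Step 6: the converse of Theorem 2.** Let $M$ be f.g. Since $[M,{}_cM]\le[M,{}_c\Gamma_0]=1$, $M$ is f.g. nilpotent. So $K$, which is isomorphic to a subgroup of $M$, is f.g. by fact 4. If $U(S)$ is f.p., then so is $U(T)=U(S)/K$: add the finitely many generators of $K$ as relators. With Lemma 1 and Theorem 2 this gives the "iff" for $S$ and $T$. Finally, every f.g. subsemigroup $T$ of $\Gamma/M$ is the image of a f.g. subsemigroup $S$ of $\Gamma$ (lift the generators). So if $\Gamma$ is Malcev coherent, then so is $\Gamma/M$; the converse is Theorem 2. $\square$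

Two consequences for a product with an arbitrary group $H$ follow. If $N$ is nilpotent, then $H\times N$ is Malcev coherent iff $H$ is: "if" is Theorem 2 with $\Gamma=\Gamma_0=H\times N$ and $M=1\times N$, and "only if" holds because $H$ is a subgroup of $H\times N$. If $N$ is f.g. virtually nilpotent and $N_0\trianglelefteq N$ is nilpotent of finite index, then $H\times N$ is Malcev coherent iff $H\times N/N_0$ is. This is Theorem 3 with $\Gamma=H\times N$, $\Gamma_0=H\times N_0$ and $M=1\times N_0$, which is f.g. because $N_0$ has finite index in $N$.

## Free subsemigroups in $N$ destroy coherence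

How far can nilpotency be relaxed? A group is *linear over a field* if it embeds in some $GL_n$ over that field. The class of *elementary amenable* groups is the smallest class that contains all finite and all abelian groups and is closed under subgroups, quotients, extensions and directed unions; solvable groups belong to it.

**Theorem 4.** Let $F$ be a virtually free group containing a nonabelian free subgroup. Let $N$ be a group each of whose f.g. subgroups is elementary amenable (e.g. solvable) or linear over a field. Then $F\times N$ is Malcev coherent iff every f.g. subgroup of $N$ is virtually nilpotent. More precisely, if $N$ is any group containing a free subsemigroup of rank 2, then $F\times N$ is not Malcev coherent.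

The last sentence is contained in the following proposition, which needs no virtual freeness.

**Proposition 6.** Let $F$ contain a nonabelian free subgroup and let $N$ contain a free subsemigroup on $h,k$. Then $F\times N$ is not Malcev coherent.

The plan is to arrange that the relations of the $F$-coordinate are blocks with two independent counters $n$ and $m$, and to let the $N$-coordinate compare the counters. What survives is the infinite list of relations with $n=m$.

*Proof.* A free subsemigroup of a group does not contain $1$, as it has no idempotent. So $\{h,k\}^*\subseteq N$ is a free monoid. Inside $F$ take a free monoid on $x,y,z,r,s,t,q$; a nonabelian free group contains free groups of rank $7$. Let $S\le F\times N$ be generated by the ten elements $(f(\ell),g(\ell))$, $\ell\in A=\{a,b,c,d,e,a',b',c',d',e'\}$, where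

| | $a$ | $b$ | $c$ | $d$ | $e$ | $a'$ | $b'$ | $c'$ | $d'$ | $e'$ |
|---|---|---|---|---|---|---|---|---|---|---|
| $f$ | $x$ | $yz$ | $yr$ | $st$ | $sq$ | $xy$ | $zy$ | $rs$ | $ts$ | $q$ |
| $g$ | $1$ | $h$ | $1$ | $1$ | $k$ | $1$ | $1$ | $1$ | $h$ | $k$ |

Extend $f,g$ to homomorphisms from $A^*$. Put $U_{n,m}=ab^ncd^me$ and $V_{n,m}=a'b'^nc'd'^me'$. Then
$$f(U_{n,m})=x(yz)^nyr(st)^msq=xy(zy)^nrs(ts)^mq=f(V_{n,m}),$$
$$g(U_{n,m})=h^nk,\qquad g(V_{n,m})=h^mk. \tag{7}$$

**Step 1: the relations of the first coordinate.** Let $u,v\in A^*$ with $f(u)=f(v)$. I claim that $(u,v)$ is a (componentwise) product of pairs $(\ell,\ell)$ with $\ell\in A$, $(U_{n,m},V_{n,m})$ and $(V_{n,m},U_{n,m})$. Induct on $|u|+|v|$. As $f(\ell)\neq1$ for all $\ell$, if one of $u,v$ is empty, so is the other. If the first letters agree, cancel them. Otherwise the $f$-images of the first letters are distinct, and both are prefixes of the same word, so one is a proper prefix of the other. Looking at the table, the only such pair is $x,xy$. So, up to symmetry, $u=au_1$ and $v=a'v_1$ with $yf(v_1)=f(u_1)$. Now read on.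

* In the state $yf(v')=f(u')$, the word $u'$ starts with $b$ or $c$, the letters whose images begin with $y$. If $u'=bu''$, then $f(v')=zf(u'')$, so $v'=b'v''$ and $yf(v'')=f(u'')$: the same state. If $u'=cu''$, then $f(v')=rf(u'')$, so $v'=c'v''$ and $sf(v'')=f(u'')$.
* In the state $sf(v')=f(u')$, the word $u'$ starts with $d$ or $e$. If $u'=du''$, then $f(v')=tf(u'')$, so $v'=d'v''$ and $sf(v'')=f(u'')$: the same state. If $u'=eu''$, then $f(v')=qf(u'')$, so $v'=e'v''$ and $f(v'')=f(u'')$.

The words get shorter and $u'$ cannot be empty in either state, so the process ends with the letter $e$. Hence $u=U_{n,m}u''$ and $v=V_{n,m}v''$ with $f(u'')=f(v'')$ for some $n,m\ge0$. Apply induction to $(u'',v'')$.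

**Step 2: the relations of $S$.** Suppose also $g(u)=g(v)$. Go through the factors of Step 1 from the left. A factor $(\ell,\ell)$ cancels. If the first factor is $(U_{n,m},V_{n,m})$ or its reverse, then by (7) one of the two equal $g$-images begins with $h^nk$ and the other with $h^mk$. In the free monoid on $h,k$ this forces $n=m$, and then the factor contributes the same element to both sides and cancels. Inductively, all blocks have $n=m$. By (7) the relations $U_{n,n}=V_{n,n}$ do hold in $S$. Hence
$$U(S)=\mathrm{gp}\langle A\mid ab^ncd^ne=a'b'^nc'd'^ne'\ (n\ge0)\rangle. \tag{8}$$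

**Step 3: an amalgam.** The aim is to bring (8) into a form where independence of the relations is visible. Put $X=a'^{-1}a$ and $Y=ee'^{-1}$. The free group on $A$ is free on $a',e',X,b,b',c,c',d,d',Y$. With $a=a'X$ and $e=Ye'$ the $n$-th relation becomes $Xb^ncd^nY=b'^nc'd'^n$, i.e. $\varphi_n=\psi_n$, where
$$\varphi_n=b'^{-n}Xb^n\in B:=F(X,b,b'),\qquad \psi_n=c'd'^nY^{-1}d^{-n}c^{-1}\in C:=F(Y,c,c',d,d').$$

The $\varphi_n$ $(n\ge0)$ freely generate a free subgroup of $B$. In a reduced nonempty product of elements $\varphi_n^{\pm1}$, between a letter $X$ and a following $X^{-1}$ stands $b^{n-m}$ with $n\ne m$, and between $X^{-1}$ and a following $X$ stands $b'^{n-m}$ with $n\neq m$. So no two letters $X^{\pm1}$ ever cancel, and the product is not $1$. Likewise the $\psi_n$ freely generate a free subgroup of $C$: between $Y^{-1}$ and $Y$ stands $d^{m-n}$, and between $Y$ and $Y^{-1}$ stands $d'^{m-n}$, with $n\neq m$.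

**Step 4: $U(S)$ is not f.p.** Suppose it is. By fact 1 finitely many of the relations suffice, say those with $n\le l$. They define $F(a',e')*G_l$, where $G_l=B*_{\varphi_n=\psi_n,\,n\le l}C$ is a free product with amalgamation along the free subgroups $\langle\varphi_0,\dots,\varphi_l\rangle$ and $\langle\psi_0,\dots,\psi_l\rangle$. In such a product $B$ and $C$ embed and $B\cap C=\langle\varphi_0,\dots,\varphi_l\rangle$. The relation $\varphi_{l+1}=\psi_{l+1}$ would hold in $G_l$. So $\varphi_{l+1}\in B\cap C=\langle\varphi_0,\dots,\varphi_l\rangle$, which contradicts the free generation in Step 3. So $U(S)$ is not f.p., and by Lemma 1 the semigroup $S$ has no finite Malcev presentation. $\square$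

It is instructive to compare with the first projection $f(S)$. By Step 1 its universal group has all relations $\varphi_n=\psi_m$ with $n,m\ge0$ *independent*. These follow from the three relations $\varphi_1=\varphi_0$, $\psi_1=\psi_0$, $\varphi_0=\psi_0$: the first says $b'^{-1}Xb=X$, whence $\varphi_n=X$ for all $n$, and the second says $d'Y^{-1}d^{-1}=Y^{-1}$, whence $\psi_m=\psi_0$ for all $m$. Forcing $n=m$ is what destroys finiteness. Taking for $F$ and $N$ free groups of rank $2$, we obtain the example promised earlier: both projections of $S$ have finite Malcev presentations and $S$ has none.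

*Proof of Theorem 4.* Suppose every f.g. subgroup of $N$ is virtually nilpotent. A f.g. subsemigroup of $F\times N$ lies in $F\times N_1$, where $N_1\le N$ is generated by the $N$-coordinates of finitely many generators. So $N_1$ is f.g., hence virtually nilpotent, and Theorem 1 applies to $F\times N_1$.

Conversely, suppose that some f.g. subgroup $N_1\le N$ is not virtually nilpotent. I claim that $N_1$ contains a free subsemigroup of rank $2$. If $N_1$ is linear over a field, then by Tits (*J. Algebra* 20 (1972)) it contains a nonabelian free group, and we are done, or it is virtually solvable. In the latter case a solvable subgroup of finite index is f.g. and not virtually nilpotent, and a f.g. solvable group that is not virtually nilpotent contains a free subsemigroup of rank $2$ (Rosenblatt, *Trans. AMS* 193 (1974)). If $N_1$ is elementary amenable, the same conclusion holds for f.g. elementary amenable groups (Chou, *Illinois J. Math.* 24 (1980)). So in every case Proposition 6 shows that $F\times N$ is not Malcev coherent. The last sentence of the theorem is Proposition 6. $\square$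

*Example 4.* Virtual nilpotency in Theorem 1 cannot be weakened to "polycyclic", and this can be seen by hand. Let $\lambda=\frac{3+\sqrt5}2$, so $\lambda^2=3\lambda-1$. Then $\mathbb Z[\lambda]=\mathbb Z\oplus\mathbb Z\lambda$ and $\lambda^{-1}=3-\lambda\in\mathbb Z[\lambda]$. Let $N$ be the group of maps $t\mapsto\lambda^jt+r$ with $j\in\mathbb Z$, $r\in\mathbb Z[\lambda]$. Its translations form a normal subgroup isomorphic to $\mathbb Z^2$ with quotient $\mathbb Z$, so $N$ is polycyclic. As $\lambda\ge2$, Example 2 shows that $t\mapsto\lambda t$ and $t\mapsto\lambda t+1$ generate a free subsemigroup of rank $2$ in $N$. By Proposition 6, the product of a free group of rank $2$ with $N$ is not Malcev coherent.
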